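# Cesàro orbits that are somewhere dense but not dense

## A shift with a somewhere dense, non-dense Cesàro orbit

Throughout, $\mathbb K=\mathbb R$ or $\mathbb C$, and $(e_i)_{i\in\mathbb Z}$ is the canonical basis of a sequence space over $\mathbb Z$. We write $z(i)$ for the $i$-th coordinate of $z$ and $B(z,r)$ for the open ball. For a continuous linear operator $T$ on a topological vector space $X$ and $x\in X$, the Cesàro orbit is
$$Orb_{\mathbb C}(T,x)=\Big\{\frac{T^n}{n}x:\ n=1,2,3,\dots\Big\}.$$
The subscript stands for "Cesàro" and has nothing to do with the complex scalars.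

**Theorem 1.** Let $X=\ell^2(\mathbb Z,\mathbb K)$ and let $T$ be given by $Te_i=2e_{i+1}$ for $i<0$ and $Te_i=e_{i+1}$ for $i\ge 0$. There is $x\in X$ such that $Orb_{\mathbb C}(T,x)$ is somewhere dense but not dense.

A set is *somewhere dense* if its closure has nonempty interior, and *everywhere dense* (or just *dense*) if its closure is $X$. In $\mathbb R$, the set $\mathbb Q\cap(0,1)$ is somewhere dense and not dense. For arbitrary sets the two notions are therefore different, but an orbit of a linear operator is far from arbitrary. The theorem answers the following question: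

> If $Orb_{\mathbb C}(T,x)$ is somewhere dense for some $x$, must it be everywhere dense?

The answer is no, over both scalar fields, on a Hilbert space, and for an operator that is bounded and invertible.

Two further theorems locate the phenomenon. Theorem 2 says that the answer becomes yes as soon as $T$ is topologically transitive. Theorem 3 treats invertible bilateral weighted shifts and says exactly which of them give a counterexample. Theorem 2 comes first, because it is what one obtains by trying to prove that the answer is yes.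

## Scalars, bounded orbits, and the orbit of $e_0$

On a one-dimensional space $T$ is multiplication by some $\lambda$, and the orbit consists of the points $\lambda^n x/n$. If $|\lambda|\le1$ or $x=0$, these tend to $0$. Otherwise their absolute values tend to $\infty$. In both cases the closure of the orbit is countable, so the orbit is not somewhere dense, and the question is empty.

More generally, on a nonzero normed space, if $\sup_n\|T^nx\|<\infty$ then $T^nx/n\to0$. The closure of the orbit is then the orbit together with $0$, which is countable, so it has empty interior. This covers every isometry, for instance the unweighted shift $e_i\mapsto e_{i+1}$ on $\ell^2(\mathbb Z)$. A somewhere dense Cesàro orbit needs a vector $x$ with $\|T^nx\|$ about as large as $n$, at infinitely many well chosen times $n$.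

Now take the operator of Theorem 1. It moves $e_i$ one place to the right, doubling it on the negative half-line and keeping its length on the other half. Hence $T^ne_0=e_n$ and $T^{-n}e_0=2^{-n}e_{-n}$ for $n\ge0$. The Cesàro orbit of $e_0$ is $\{e_n/n\}$, which tends to $0$. But the vector $x=n\,T^{-n}e_0=n2^{-n}e_{-n}$ is very small when $n$ is large, and
$$\frac{T^n x}{n}=e_0 .$$
So a tiny vector far to the left reaches the prescribed target $e_0$ at the prescribed time $n$. Later it moves away to the right with constant length $n$, and at a time $m$ much larger than $n$ it contributes only $n/m$ to $T^mx/m$. We shall superpose infinitely many such tiny vectors.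

The *ordinary* orbits of this operator are very poor, and one sees this by hand. Since $\|Tz\|\ge\|z\|$, the norms $\|T^nx\|$ do not decrease. Either they tend to $\infty$, and the ordinary orbit has no limit points; or they tend to some $r$, and all limit points lie on the sphere of radius $r$. In both cases the closure of the ordinary orbit is a countable set together with a subset of a sphere, so it has empty interior: an open ball always contains uncountably many points off a given sphere. Division by $n$ is what makes anything interesting happen.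

## The limit set of an orbit is $T$-invariant

Let us try to prove that the answer is yes. The natural object is the set of limits along times that go to infinity. We set it up for a general normalisation, which costs nothing.

Let $a=(a_n)_{n\ge1}$ be positive numbers with $a_{n+1}/a_n\to1$. The Cesàro case is $a_n=n$; the case $a_n\equiv1$ gives ordinary orbits. Put
$$Orb_a(T,x)=\Big\{\frac{T^nx}{a_n}:n\ge1\Big\},\qquad L_a(x)=\bigcap_{N\ge1}\overline{\Big\{\frac{T^nx}{a_n}:n\ge N\Big\}}.$$
As an intersection of closed sets, $L_a(x)$ is closed. If $X$ is metrizable, $y\in L_a(x)$ exactly when $T^{m_k}x/a_{m_k}\to y$ for some $m_k\to\infty$: choose $m_k\ge k$ with $T^{m_k}x/a_{m_k}$ at distance less than $1/k$ from $y$. In general the same holds with nets, indexed by pairs (neighbourhood of $y$, integer $N$).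

In the metrizable case we also have
$$\overline{Orb_a(T,x)}=Orb_a(T,x)\cup L_a(x). \tag{1}$$
Indeed, let $y=\lim T^{m_k}x/a_{m_k}$. If $(m_k)$ has a bounded subsequence, one value repeats infinitely often and $y$ is a point of the orbit. Otherwise $m_k\to\infty$ and $y\in L_a(x)$.

**Lemma A.** Let $X\ne\{0\}$ be a Hausdorff topological vector space and $T$ a continuous linear operator on $X$. Then $TL_a(x)\subset L_a(x)$ and $\operatorname{int}\overline{Orb_a(T,x)}\subset L_a(x)$. If $T$ is a homeomorphism, then $TL_a(x)=L_a(x)$.

**Step 1: invariance.** Let $y\in L_a(x)$, and let $T^{n_\alpha}x/a_{n_\alpha}\to y$ be a net with $n_\alpha\to\infty$. Then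
$$\frac{T^{n_\alpha+1}x}{a_{n_\alpha+1}}=\frac{a_{n_\alpha}}{a_{n_\alpha+1}}\;T\Big(\frac{T^{n_\alpha}x}{a_{n_\alpha}}\Big)\longrightarrow Ty,$$
because the scalar factor tends to $1$, $T$ is continuous, and multiplication by scalars is jointly continuous. So $Ty\in L_a(x)$. If $T$ is a homeomorphism, the same computation with $n_\alpha-1$ and $T^{-1}$ gives $T^{-1}y\in L_a(x)$. Then $TL_a(x)\subset L_a(x)$ and $T^{-1}L_a(x)\subset L_a(x)$, that is, $TL_a(x)=L_a(x)$.

**Step 2: interior points of the closure are limit points.** The space $X$ has no isolated points: for $u\ne0$ the points $v+tu\neq v$ tend to $v$ as $t\to0$. As $X$ is Hausdorff, finite sets are closed and have empty interior. Put $W=\operatorname{int}\overline{Orb_a(T,x)}$, fix $N$, and let $E_N=\{T^nx/a_n:n<N\}$. Then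
$$\overline{Orb_a(T,x)}=E_N\cup\overline{\{T^nx/a_n:n\ge N\}},$$
so $W\setminus E_N$ lies in the second set. Since $W$ is open and $E_N$ is finite, $W\setminus E_N$ is dense in $W$. Hence $W\subset\overline{\{T^nx/a_n:n\ge N\}}$. This holds for every $N$, so $W\subset L_a(x)$. $\square$

## Transitive operators, and where the argument stops

**Definition.** $T$ is *topologically transitive* if for all nonempty open $A,B\subset X$ there is $n\ge0$ with $T^nA\cap B\neq\emptyset$. $T$ is *hypercyclic* if some ordinary orbit $\{T^nx:n\ge0\}$ is dense, and *Cesàro hypercyclic* if some Cesàro orbit is dense.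

Every hypercyclic operator on a Hausdorff space $X\ne\{0\}$ is topologically transitive. Indeed $X$ has no isolated points, so a nonempty open set minus finitely many points is still nonempty and open, and a dense orbit visits every nonempty open set infinitely often. Given $A,B$, take $p$ with $T^px\in A$ and then $q>p$ with $T^qx\in B$; so $T^{q-p}A\cap B\ne\emptyset$.

**Theorem 2.** Let $X\ne\{0\}$ be a Hausdorff topological vector space and let $T$ be topologically transitive. Then every somewhere dense $Orb_a(T,x)$ is dense. In particular this holds for Cesàro orbits.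

*Proof.* Let $U=\operatorname{int}L_a(x)$. By Lemma A, $U$ contains the nonempty open set $\operatorname{int}\overline{Orb_a(T,x)}$. Suppose that $B=X\setminus L_a(x)$ is nonempty. It is open, so transitivity gives $n\ge0$ with $T^nU\cap B\ne\emptyset$. But $T^nU\subset T^nL_a(x)\subset L_a(x)$, a contradiction. So $L_a(x)=X$, and the orbit is dense. $\square$

Without transitivity the argument stops at one precise place. All that we know about $L_a(x)$ is that it is closed, has interior, and is invariant under $T$; nothing says that it contains any multiple of its points. If there is a nonempty open set $V$ with $TV=V$ that is not dense, then $\overline V$ has all these properties, and Lemma A does not prevent $\overline V$ from being the whole limit set.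

We now turn the obstruction into a construction: choose such a $V$, and then build a vector $x$ whose Cesàro orbit accumulates at all points of $V$ and, apart from $0$, only at points of $\overline V$.

## An invariant open set that misses a shell

From here until the proof of Theorem 1 is complete, $X$ and $T$ are as in Theorem 1. Clearly $T$ is bounded and invertible with $\|z\|\le\|Tz\|\le2\|z\|$, so $\|T^{-1}\|\le1$.

**Lemma B.** If $w$ is supported in $[-N,N]$ and $n\ge0$, then
$$\|T^nw\|\le2^N\|w\|,\qquad\|T^{-n}w\|\le2^{N-n}\|w\|. \tag{2}$$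

*Proof.* $T^{\pm n}$ maps distinct basis vectors to multiples of distinct basis vectors, so it suffices to bound the multiplier for each $e_i$ with $|i|\le N$. A forward step carries the factor $2$ only from a negative position; starting from $i\ge-N$, this happens at most $N$ times. A backward step is $T^{-1}e_i=\frac12e_{i-1}$ for $i\le0$ and $T^{-1}e_i=e_{i-1}$ for $i\ge1$. Starting from $i\le N$, the factor $1$ occurs at most $N$ times in $n$ steps, and every other step carries $\frac12$. So the multiplier of $T^{-n}$ is at most $2^{-(n-N)}$ if $n\ge N$, and at most $1\le2^{N-n}$ if $n<N$. $\square$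

Now put
$$A=B(e_0,\tfrac18),\qquad V=\bigcup_{n\in\mathbb Z}T^nA,\qquad G=\{z:\tfrac58<\|z\|<\tfrac78\}.$$
The set $V$ is open and nonempty, and $TV=V$. We check that $V\cap G=\emptyset$. Let $u\in A$.

- If $n\ge0$, then $\|T^nu\|\ge\|u\|>\frac78$.
- If $n\ge1$, then $\|T^{-n}u\|\le\|T^{-n}e_0\|+\|T^{-n}(u-e_0)\|\le2^{-n}+\frac18\le\frac58$.

Under $T$, the points of $V$ jump over the shell $G$. Since $G$ is open, also $\overline V\cap G=\emptyset$.

The set $V$ is delicate. It is not closed under multiples: $e_0\in V$ but $\frac34e_0\in G$. It is not closed under sums: $1.12\,e_0\in A$, so $T^{-1}(1.12\,e_0)=0.56\,e_{-1}$ and $T^{-2}(1.12\,e_0)=0.28\,e_{-2}$ lie in $V$, but their sum has squared norm $0.3136+0.0784=0.392$. As $\frac{25}{64}=0.390625<0.392<\frac{49}{64}$, the sum is in $G$. The construction must therefore ensure that, at any time when the orbit shows something nonzero near the origin, it shows one vector of $V$ only, and with a factor close to $1$.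

## Superposing the blocks $n_jT^{-n_j}w_j$

**Step 1: the targets.** *We list the vectors that the orbit will approach.* The finitely supported vectors with coordinates in $\mathbb Q$ (or $\mathbb Q+i\mathbb Q$) are countable and dense in $X$. Those that lie in the open set $V$ form a countable dense subset of $V$; enumerate them as $(w_j)_{j\ge1}$. Let $v\in V$. Every ball around $v$ contains infinitely many of these vectors, since $V$ is open and has no isolated points. So $v=\lim w_{j_k}$ for some $j_k\to\infty$. Choose nondecreasing integers $N_j\ge j$ with $\operatorname{supp}w_j\subset[-N_j,N_j]$.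

**Step 2: the times.** *We choose the times so sparsely that different targets do not disturb each other.* Put $n_0=0$ and choose inductively $n_1<n_2<\cdots$ so large that, for all $j\ge1$,

- (a) $n_j\,2^{N_j+n_{j-1}-n_j}\|w_j\|\le2^{-j}$;
- (b) $n_i2^{N_i}\|w_i\|\le2^{-j}n_j$ for $1\le i<j$;
- (c) $n_j-n_{j-1}\ge8N_j$;
- (d) $n_j\ge jN_j$.

When $n_j$ is chosen, the numbers $N_i,\|w_i\|$ for $i\le j$ and $n_i$ for $i<j$ are fixed, so each condition holds for all large $n_j$; in (a) the exponential beats the linear factor.

The conditions have separate jobs. By (a), block $j$ is invisible at the earlier times $n_i$. By (b), the old blocks are negligible after division by $n_j$. By (c), different blocks never meet near the origin. By (d), the factor $n_j/m$ is close to $1$ while block $j$ is near the origin.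

**Step 3: the vector.** *We define $x$ and check convergence.* By (2) and (a), for $0\le i<j$,
$$n_j\|T^{-(n_j-n_i)}w_j\|\le n_j2^{N_j+n_i-n_j}\|w_j\|\le n_j2^{N_j+n_{j-1}-n_j}\|w_j\|\le2^{-j}. \tag{3}$$
For $i=0$ this shows that
$$x:=\sum_{j\ge1}n_jT^{-n_j}w_j$$
converges absolutely.

**Step 4: the orbit is somewhere dense.** *We check that at time $n_i$ the orbit is near $w_i$.* The term $j=i$ of $T^{n_i}x/n_i$ is exactly $w_i$. Hence
$$\Big\|\frac{T^{n_i}x}{n_i}-w_i\Big\|\le\sum_{j<i}\frac{n_j}{n_i}\|T^{n_i-n_j}w_j\|+\sum_{j>i}\frac{n_j}{n_i}\|T^{-(n_j-n_i)}w_j\|.$$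
In the first sum, (2) and (b) bound each term by $\frac{n_j}{n_i}2^{N_j}\|w_j\|\le2^{-i}$, and there are fewer than $i$ terms. In the second sum, (3) and $n_i\ge1$ bound the $j$-th term by $2^{-j}$. So
$$\Big\|\frac{T^{n_i}x}{n_i}-w_i\Big\|\le i2^{-i}+2^{-i}\longrightarrow0 .$$
If $v\in V$ and $w_{j_k}\to v$ with $j_k\to\infty$, then $T^{n_{j_k}}x/n_{j_k}\to v$. So $V\subset\overline{Orb_{\mathbb C}(T,x)}$, and the orbit is somewhere dense.

## All nonzero limit points lie in $\overline V$

Step 4 looks only at the times $n_i$. To show that the orbit is not dense, we must control all times $m$.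

**Step 5: the claim on limit points.** *If $m_k\to\infty$ and $z_k:=T^{m_k}x/m_k\to y\ne0$, then $y\in\overline V$.*

*Which block is seen.* As $T^m$ is continuous, $T^mx=\sum_jn_jT^{m-n_j}w_j$. Since $T^s$ maps $e_i$ to a nonzero multiple of $e_{i+s}$ for every $s\in\mathbb Z$, the $j$-th term is supported in
$$S_j(m)=[m-n_j-N_j,\ m-n_j+N_j].$$
Fix $i_0$ with $y(i_0)\ne0$. As $z_k(i_0)\to y(i_0)$, for all large $k$ we have $(T^{m_k}x)(i_0)\ne0$. So $i_0\in S_j(m_k)$ for some $j=j(k)$, that is, $|m_k-n_j-i_0|\le N_j$. In particular $m_k\le n_j+N_j+|i_0|$. If $j(k)$ stayed bounded along a subsequence, so would $m_k$; hence $j(k)\to\infty$.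

*Its factor tends to $1$.* For large $k$, $N_j\ge j\ge|i_0|$ with $j=j(k)$. Then $|m_k-n_j|\le N_j+|i_0|\le2N_j$, and by (d)
$$\Big|\frac{m_k}{n_j}-1\Big|\le\frac{2N_j}{n_j}\le\frac2j\longrightarrow0 .$$

*The other blocks are far away.* From $|m_k-n_j|\le2N_j$ we get $S_j(m_k)\subset[-3N_j,3N_j]$. Let $l\ne j$ and $M=\max(N_l,N_j)$. Let $r$ be the larger of $l,j$. Since $(N_j)$ is nondecreasing, $M=N_r$, and (c) gives $|n_l-n_j|\ge n_r-n_{r-1}\ge8M$. So every $i\in S_l(m_k)$ satisfies
$$|i|\ge|m_k-n_l|-N_l\ge|n_l-n_j|-|m_k-n_j|-N_l\ge8M-2M-M=5M\ge5N_j>3N_j .$$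

*Isolating the block.* Let $P_k$ be the coordinate projection onto $\{|i|\le3N_{j(k)}\}$. The last two facts give
$$P_kz_k=\frac{n_{j(k)}}{m_k}\,T^{m_k-n_{j(k)}}w_{j(k)} .$$
Since $\|P_k\|\le1$ and $N_{j(k)}\to\infty$,
$$\|P_kz_k-y\|\le\|P_k(z_k-y)\|+\|P_ky-y\|\le\|z_k-y\|+\|P_ky-y\|\longrightarrow0 .$$
Multiplying by $m_k/n_{j(k)}\to1$, we get $T^{m_k-n_{j(k)}}w_{j(k)}\to y$. These vectors lie in $V$, because $w_{j(k)}\in V$ and $TV=V$. So $y\in\overline V$.

**Step 6: the orbit is not dense.** *We combine the claim with the shell.* By (1) and Step 5,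
$$\overline{Orb_{\mathbb C}(T,x)}\subset Orb_{\mathbb C}(T,x)\cup\overline V\cup\{0\}.$$
The set $\overline V\cup\{0\}$ does not meet $G$, so $\overline{Orb_{\mathbb C}(T,x)}\cap G$ is contained in the orbit and is countable. But $G$ is uncountable: it contains $te_0$ for $\frac58<t<\frac78$. So $G\not\subset\overline{Orb_{\mathbb C}(T,x)}$, and the orbit is not dense. This proves Theorem 1. $\blacksquare$

## Weighted shifts for which somewhere dense does not imply dense

What did the proof use about $T$? The choice of times needed, for finitely supported $w$, that $\|T^nw\|/n$ and $n\|T^{-n}w\|$ become small at suitable times. The non-density needed an invariant open set that is not dense. For weighted shifts both requirements can be read off from $e_0$.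

**Setting.** Let $X=\ell^p(\mathbb Z)$ with $1\le p<\infty$, or $X=c_0(\mathbb Z)$. Let $Te_i=\omega_ie_{i+1}$ with $0<\inf_i|\omega_i|\le\sup_i|\omega_i|<\infty$, so $T$ is invertible. As before, $a_n>0$ and $a_{n+1}/a_n\to1$. Consider
$$(C_a)\quad\liminf_{n\to\infty}\max\Big(\frac{\|T^ne_0\|}{a_n},\,a_n\|T^{-n}e_0\|\Big)=0,$$
$$(H)\quad\liminf_{n\to\infty}\max\big(\|T^ne_0\|,\|T^{-n}e_0\|\big)=0 .$$
For $a_n\equiv1$, condition $(C_a)$ is $(H)$.

Three examples with $a_n=n$:

- For $\omega_i=2$ $(i<0)$ and $\omega_i=1$ $(i\ge0)$ we have $\|T^ne_0\|=1$ and $\|T^{-n}e_0\|=2^{-n}$. So $(C_a)$ holds and $(H)$ fails.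
- For $\omega_i=2$ $(i<0)$ and $\omega_i=\frac12$ $(i\ge0)$, both norms are $2^{-n}$. So $(C_a)$ and $(H)$ hold.
- For $\omega_i\equiv1$, $n\|T^{-n}e_0\|=n$ and $\|T^ne_0\|=1$. So both conditions fail.

**Theorem 3.**

1. The following are equivalent: $(C_a)$; some $Orb_a(T,x)$ is dense; some $Orb_a(T,x)$ is somewhere dense; some $L_a(x)$ contains a nonzero vector. Taking $a_n\equiv1$, $(H)$ is equivalent to hypercyclicity of $T$.
2. If $(C_a)$ holds and $F\ne\emptyset$ satisfies $F=\overline{\operatorname{int}F}$ and $TF=F$, then $F=L_a(x)$ for some $x$. Conversely, whenever $Orb_a(T,x)$ is somewhere dense, $F:=\overline{\operatorname{int}L_a(x)}$ is nonempty and satisfies $F=\overline{\operatorname{int}F}$, $TF=F$.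
3. There is $x$ with $Orb_a(T,x)$ somewhere dense but not dense if and only if $(C_a)$ holds and $(H)$ fails. In particular, for $a_n=n$: every somewhere dense Cesàro orbit of $T$ is dense, except exactly when $T$ is Cesàro hypercyclic and not hypercyclic.

The proof consists of four lemmas. We first pass from $e_0$ to any $e_i$. Since $e_i=\lambda_iT^ie_0$ for a nonzero scalar $\lambda_i$, we have $T^ne_i=\lambda_iT^i(T^ne_0)$, so
$$\frac{|\lambda_i|}{\|T^{-i}\|}\,\|T^ne_0\|\le\|T^ne_i\|\le|\lambda_i|\,\|T^i\|\,\|T^ne_0\|\qquad(n\in\mathbb Z).$$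
Hence for each fixed $i$ there is a constant $c_i\ge1$ with
$$c_i^{-1}\|T^ne_0\|\le\|T^ne_i\|\le c_i\|T^ne_0\|\qquad(n\in\mathbb Z). \tag{4}$$
We also need a formula for coordinates. For $m\in\mathbb Z$ write $T^{-m}e_i=\mu e_{i-m}$ with $|\mu|=\|T^{-m}e_i\|$; then $T^me_{i-m}=\mu^{-1}e_i$. Similarly $T^me_l$ is a multiple of $e_{l+m}$. So
$$|(T^mx)(i)|=\frac{|x(i-m)|}{\|T^{-m}e_i\|},\qquad|(T^mx)(l+m)|=|x(l)|\,\|T^me_l\|. \tag{5}$$

## A nonzero limit point forces $(C_a)$

**Lemma C.** If some $L_a(x)$ contains a nonzero vector, then $(C_a)$ holds.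

*Proof.* *Each half of $(C_a)$ is read off from one coordinate.* Let $z_k=T^{m_k}x/a_{m_k}\to y\ne0$ with $m_k\to\infty$. Take $i$ with $y(i)\ne0$. By (5),
$$\frac{|x(i-m_k)|}{a_{m_k}\|T^{-m_k}e_i\|}=|z_k(i)|\longrightarrow|y(i)|>0 .$$
The numerator tends to $0$, since $x\in\ell^p(\mathbb Z)$ or $c_0(\mathbb Z)$. The quotient has a positive limit, so $a_{m_k}\|T^{-m_k}e_i\|\to0$. Next, $x\ne0$; take $l$ with $x(l)\ne0$. By (5),
$$\frac{|x(l)|\,\|T^{m_k}e_l\|}{a_{m_k}}=|z_k(l+m_k)|\le\|z_k-y\|+|y(l+m_k)|\longrightarrow0 .$$
So $\|T^{m_k}e_l\|/a_{m_k}\to0$. By (4) we may replace $e_i$ and $e_l$ by $e_0$ in both limits, and $(C_a)$ holds. $\square$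

## Every regular closed invariant set is a limit set

**Lemma D.** Assume $(C_a)$, and let $F\ne\emptyset$ satisfy $F=\overline{\operatorname{int}F}$ and $TF=F$. Then $F=L_a(x)$ for some $x\in X$.

This is the construction of Theorem 1 with $a_n$ in place of $n$. Put $V=\operatorname{int}F$. It is nonempty, $\overline V=F$, and $TV=V$ because $T$ is a homeomorphism with $TF=F$.

**Step 1: smallness for all finitely supported vectors.** *We extend $(C_a)$ from $e_0$.* Let $Q\subset\mathbb N$ be an infinite set along which the maximum in $(C_a)$ tends to $0$. A finitely supported $w$ is a finite combination of the $e_i$, so (4) gives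
$$\frac{\|T^nw\|}{a_n}\to0\quad\text{and}\quad a_n\|T^{-n}w\|\to0\qquad(n\to\infty,\ n\in Q). \tag{6}$$

**Step 2: $0\in F$.** *The limit-point analysis says nothing about $0$, so we treat it separately.* Take a finitely supported $v\in V$; then $T^nv\in V$ for all $n\in\mathbb Z$. If $a_n\ge c>0$ on an infinite subset of $Q$, then along it $\|T^{-n}v\|\le c^{-1}a_n\|T^{-n}v\|\to0$ by (6). Otherwise, for each $c>0$ only finitely many $n\in Q$ have $a_n\ge c$, so $a_n\to0$ along $Q$, and $\|T^nv\|=a_n\cdot\|T^nv\|/a_n\to0$ along $Q$ by (6). In both cases $0\in\overline V=F$.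

**Step 3: targets and times.** *We choose the data for $x$.* As in Step 1 of Theorem 1 ($X$ is separable, and finitely supported vectors are dense), let $(w_j)_{j\ge1}$ be finitely supported vectors in $V$, dense in $V$. Every $v\in V$ is a limit of some $w_{j_k}$ with $j_k\to\infty$. Let $N_j\ge j$ be nondecreasing integers with $\operatorname{supp}w_j\subset[-N_j,N_j]$. Put $n_0=0$ and choose inductively $n_j\in Q$ with $n_j>n_{j-1}$ such that:

- (a′) $a_{n_j}\|T^{-n_j}w_j\|\le2^{-j}$, and $a_{n_j}\|T^{n_i-n_j}w_j\|\le2^{-j}a_{n_i}$ for $1\le i<j$;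
- (b′) $a_{n_i}\|T^{n_j-n_i}w_i\|\le2^{-j}a_{n_j}$ for $1\le i<j$;
- (c′) $n_j-n_{j-1}\ge8N_j$;
- (d′) $|a_m/a_{n_j}-1|\le1/j$ whenever $|m-n_j|\le2N_j$.

All four hold for every sufficiently large $n_j\in Q$. For (a′) use (6) and $\|T^{n_i-n}w_j\|\le\|T^{n_i}\|\,\|T^{-n}w_j\|$ with $n_i$ already fixed. For (b′) use (6) and $\|T^{n-n_i}w_i\|\le\|T^{-n_i}\|\,\|T^nw_i\|$. For (d′), note that $a_{n+s}/a_n\to1$ as $n\to\infty$ for each fixed integer $s$, being a product of $|s|$ ratios (or inverse ratios) of consecutive terms; only the finitely many $s$ with $|s|\le2N_j$ matter. The indices $m$ in (d′) are positive, since $n_j\ge8N_j$ by (c′).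

**Step 4: $V\subset L_a(x)$.** *We define $x$ and look at the times $n_i$.* By the first part of (a′), $x:=\sum_ja_{n_j}T^{-n_j}w_j$ converges absolutely. For each $i$,
$$\Big\|\frac{T^{n_i}x}{a_{n_i}}-w_i\Big\|\le\sum_{j<i}\frac{a_{n_j}}{a_{n_i}}\|T^{n_i-n_j}w_j\|+\sum_{j>i}\frac{a_{n_j}}{a_{n_i}}\|T^{n_i-n_j}w_j\|\le i2^{-i}+2^{-i}\longrightarrow0 .$$
Each of the fewer than $i$ terms of the first sum is at most $2^{-i}$ by (b′), and the $j$-th term of the second is at most $2^{-j}$ by (a′). If $w_{j_k}\to v$ with $j_k\to\infty$, then $T^{n_{j_k}}x/a_{n_{j_k}}\to v$ and $n_{j_k}\to\infty$, so $v\in L_a(x)$.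

**Step 5: $L_a(x)\subset F$.** *We control all times.* Let $z_k=T^{m_k}x/a_{m_k}\to y$ with $m_k\to\infty$. If $y=0$, then $y\in F$ by Step 2. Let $y\ne0$ and fix $i_0$ with $y(i_0)\ne0$. The $j$-th term of $T^mx=\sum_ja_{n_j}T^{m-n_j}w_j$ is supported in $S_j(m)=[m-n_j-N_j,m-n_j+N_j]$. For large $k$, $(T^{m_k}x)(i_0)\neq0$, so there is $j=j(k)$ with $|m_k-n_j-i_0|\le N_j$. Then $m_k\le n_j+N_j+|i_0|$ forces $j(k)\to\infty$, and for large $k$ we have $N_j\ge j\ge|i_0|$, hence $|m_k-n_j|\le2N_j$. By (d′), $a_{m_k}/a_{n_{j(k)}}\to1$.

As before, $S_j(m_k)\subset[-3N_j,3N_j]$. For $l\ne j$ and $M=\max(N_l,N_j)$, condition (c′) and the monotonicity of $(N_j)$ give $|n_l-n_j|\ge8M$. So every $i\in S_l(m_k)$ has $|i|\ge8M-2M-M=5M>3N_j$. With $P_k$ the coordinate projection onto $\{|i|\le3N_{j(k)}\}$,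
$$P_kz_k=\frac{a_{n_{j(k)}}}{a_{m_k}}\,T^{m_k-n_{j(k)}}w_{j(k)} .$$
On $\ell^p(\mathbb Z)$ with $p<\infty$ and on $c_0(\mathbb Z)$, we have $\|P_k\|\le1$ and $P_ky\to y$. So $\|P_kz_k-y\|\le\|z_k-y\|+\|P_ky-y\|\to0$, and therefore $T^{m_k-n_{j(k)}}w_{j(k)}\to y$. These vectors lie in $V$, as $TV=V$. So $y\in\overline V=F$.

**Step 6: equality.** *We put the inclusions together.* $L_a(x)$ is closed and contains $V$, so it contains $\overline V=F$. With Step 5, $L_a(x)=F$. $\square$

## Proof of parts 1 and 2 of Theorem 3

**Part 1.** If $(C_a)$ holds, Lemma D with $F=X$ gives $x$ with $L_a(x)=X$, so $Orb_a(T,x)$ is dense. A dense orbit is somewhere dense. If $Orb_a(T,x)$ is somewhere dense, then $\operatorname{int}L_a(x)\ne\emptyset$ by Lemma A, and a nonempty open set contains a nonzero vector. If some $L_a(x)$ contains a nonzero vector, $(C_a)$ holds by Lemma C. This closes the circle.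

For $a_n\equiv1$, the circle says that $(H)$ holds if and only if some $\{T^nx:n\ge1\}$ is dense. Adding or removing the single point $x$ does not affect density, as $X$ has no isolated points. So $(H)$ is equivalent to hypercyclicity.

**Part 2.** The first half is Lemma D. For the converse half, let $Orb_a(T,x)$ be somewhere dense and $U=\operatorname{int}L_a(x)$. By Lemma A, $U\neq\emptyset$ and $TL_a(x)=L_a(x)$; since $T$ is a homeomorphism, $TU=U$. So $F=\overline U$ is nonempty and $TF=F$. Finally $U\subset\operatorname{int}F$, so $F=\overline U\subset\overline{\operatorname{int}F}\subset F$.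

## Condition $(H)$ decides whether there is an invariant open set with a hole

In Theorem 1 the hole in $V$ came from comparing norms. For general weights we find it from the failure of $(H)$.

**Lemma E.** If $(H)$ fails, there is $\delta\in(0,\frac12)$ such that $V:=\bigcup_{n\in\mathbb Z}T^nB(e_0,\delta)$ is disjoint from $B(2e_0,\delta)$.

*Proof.* *We show that if every $\delta$ is bad, then $(H)$ holds.* Suppose that for every $\delta\in(0,\frac12)$ there are $n\in\mathbb Z$ and $u=e_0+f$ with $\|f\|<\delta$ and $T^nu=2e_0+g$ with $\|g\|<\delta$. Here $n\ne0$: otherwise $1=\|2e_0-e_0\|\le\|g\|+\|f\|<2\delta<1$.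

At coordinate $n$ the vector $2e_0$ vanishes, and $(T^nu)(n)$ comes from $u(0)=1+f(0)$. By (5),
$$\|T^ne_0\|(1-\delta)\le|(T^nu)(n)|=|g(n)|\le\delta .$$
At coordinate $0$, the value comes from $u(-n)=f(-n)$. By (5),
$$2-\delta\le|(T^nu)(0)|=\frac{|f(-n)|}{\|T^{-n}e_0\|}\le\frac{\delta}{\|T^{-n}e_0\|}.$$
So $\|T^{-n}e_0\|\le\delta/(2-\delta)$, and altogether
$$\max\big(\|T^{|n|}e_0\|,\|T^{-|n|}e_0\|\big)\le\frac{\delta}{1-\delta}.$$
Let $\delta\to0$. For each fixed $n$ the left side is positive, so each value of $|n|\ge1$ can occur only for $\delta$ bounded away from $0$. Hence $|n|\to\infty$ as $\delta\to0$, while the maximum tends to $0$. So $(H)$ holds, a contradiction. $\square$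

**Lemma F.** If $(H)$ holds, then $T$ is topologically transitive.

*Proof.* By $(H)$ and (4) there are $n_k\to\infty$ with $T^{n_k}w\to0$ and $T^{-n_k}w\to0$ for every finitely supported $w$. Given nonempty open $A,B$, pick finitely supported $u\in A$ and $v\in B$. Then
$$u+T^{-n_k}v\to u,\qquad T^{n_k}(u+T^{-n_k}v)=T^{n_k}u+v\to v .$$
For large $k$ the vector $u+T^{-n_k}v$ is in $A$ and its image under $T^{n_k}$ is in $B$. $\square$

## Proof of part 3 of Theorem 3

**Step 1: $(C_a)$ without $(H)$ gives a somewhere dense orbit that is not dense.** *We apply the realisation lemma to the set with a hole.* Take $V$ and $\delta$ from Lemma E and put $F=\overline V$. The set $V$ is open and nonempty with $TV=V$, so $TF=F$; and $V\subset\operatorname{int}F$ gives $F=\overline{\operatorname{int}F}$. By Lemma D there is $x$ with $L_a(x)=F\supset V$, so the orbit is somewhere dense. By (1), $\overline{Orb_a(T,x)}=Orb_a(T,x)\cup F$. Since $B(2e_0,\delta)$ is open and misses $V$, it misses $F$. So $\overline{Orb_a(T,x)}$ meets the uncountable set $B(2e_0,\delta)$ in a countable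 set, and the orbit is not dense.

**Step 2: the converse.** *We combine part 1 with Theorem 2.* Suppose that $Orb_a(T,x)$ is somewhere dense and not dense. Then $(C_a)$ holds by part 1. If $(H)$ held, $T$ would be topologically transitive by Lemma F, and the orbit would be dense by Theorem 2. So $(H)$ fails.

**Step 3: the Cesàro case.** *We translate the conditions for $a_n=n$.* By part 1, $(C_a)$ means that $T$ is Cesàro hypercyclic and $(H)$ means that $T$ is hypercyclic. So every somewhere dense Cesàro orbit of $T$ is dense, except exactly when $T$ is Cesàro hypercyclic and not hypercyclic. $\blacksquare$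

For the operator of Theorem 1, with $\|T^ne_0\|=1$ and $\|T^{-n}e_0\|=2^{-n}$, condition $(C_a)$ holds for $a_n=n$ and $(H)$ fails. By parts 1 and 3, this one operator has both dense Cesàro orbits and Cesàro orbits that are somewhere dense but not dense. The shift with weights $2$ and $\frac12$ also has dense Cesàro orbits, but since $(H)$ holds for it, each of its somewhere dense Cesàro orbits is dense.
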